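\title{Smooth bounded convex domains without uniform estimates for the $\bar\partial$-equation}

\begin{abstract}
For every $n\ge3$ we construct a bounded convex domain $\Omega\subset\mathbb{C}^n$ with $C^\infty$ boundary on which the equation $\bar\partial u=f$ for $(0,1)$-forms $f$ cannot be solved with an estimate $\sup_\Omega|u|\le C\sup_\Omega|f|$, whether or not the solution depends linearly on $f$. The estimate still fails when a loss by an arbitrary power of the logarithm of the boundary distance is allowed, and the construction extends to $(0,q)$-forms when $n\ge2q+1$. In degree $q=n$ uniform estimates hold on every bounded convex domain. At infinitely many scales the domain resembles the cone $\{\operatorname{Re}w>a|\operatorname{Re}z|\}$, $z\in\mathbb{C}^2$, whose boundary carries complex half-planes in all real directions, and the lower bound comes from an orthogonality argument on the set where these half-planes meet.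
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$ and let $\Omega\subset\mathbb{C}^n$ be a bounded convex domain with $C^\infty$ boundary $b\Omega$. A $(0,q)$-form is an expression $f=\sum_I f_I\,d\bar Z_I$, the sum running over increasing multi-indices $I$ of length $q$. We write $|f|=(\sum_I|f_I|^2)^{1/2}$ and $\bar\partial f=\sum_I\sum_i(\partial f_I/\partial\bar Z_i)\,d\bar Z_i\wedge d\bar Z_I$, where the derivatives are taken in the sense of distributions if the coefficients are only locally integrable. For $1\le q\le n$ let $Z_q(\Omega)$ be the space of $(0,q)$-forms $f$ with coefficients in $C^\infty(\overline\Omega)$ and $\bar\partial f=0$. A \emph{solution operator in degree $q$} is a linear map $S_q$ that assigns to every $f\in Z_q(\Omega)$ a $(0,q-1)$-form $S_qf$ with coefficients continuous on $\Omega$ and $\bar\partial S_qf=f$ on $\Omega$. It \emph{satisfies uniform estimates} if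
\[
\sup_\Omega|S_qf|\le C\sup_\Omega|f|\qquad\text{for all } f\in Z_q(\Omega),
\]
with $C$ depending only on $\Omega$ and $q$. Such an estimate turns local bounded holomorphic functions into global ones with control of the supremum: if $B$ is a ball, $\phi$ is holomorphic near $\overline{\Omega\cap B}$ and $\psi\in C_c^\infty(B)$, then $\psi\phi-S_1(\phi\,\bar\partial\psi)$ is holomorphic on $\Omega$ and bounded by a multiple of $\sup_{\Omega\cap B}|\phi|$ that does not depend on $\phi$.

The following question is stated as open in \cite{trends}.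

\medskip
\noindent\textbf{Question.} \emph{Does every bounded convex domain with $C^\infty$ boundary in $\mathbb{C}^n$, $n\ge2$, admit in each degree $1\le q\le n$ a solution operator that satisfies uniform estimates?}
\medskip

There are reasons to expect a positive answer. In the top degree $q=n$ the Cauchy transform in one variable is such an operator (Section~\ref{sec:top}). In all degrees, convexity supplies a holomorphic support function at every boundary point. Let $r$ be a convex defining function, so that $\Omega=\{r<0\}$ near $b\Omega$ and $dr\ne0$ on $b\Omega$, and put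
\[
\Phi(Z,\zeta)=\sum_{i=1}^n\frac{\partial r}{\partial Z_i}(\zeta)\,(\zeta_i-Z_i).
\]
This function is holomorphic in $Z$, and $2\operatorname{Re}\Phi(Z,\zeta)=dr(\zeta)(\zeta-Z)>0$ for $Z\in\Omega$, $\zeta\in b\Omega$, because $\Omega$ lies on one side of its tangent hyperplane at $\zeta$. From $\Phi$ one can build integral solution operators in analogy with the Henkin--Ramirez construction for strictly pseudoconvex domains. As noted in \cite{trends}, these operators do not in general allow good estimates and their solutions are not regular up to the boundary; this leaves room for a better operator. We show that on suitable domains there is none.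

\begin{theorem}\label{thm:main}
Let $n\ge3$. There are a bounded convex domain $\Omega=\{r<0\}\subset\mathbb{C}^n$, with $r\in C^\infty(\mathbb{C}^n)$ convex and $dr\ne0$ on $b\Omega$, integers $N_k\to\infty$, and $\bar\partial$-closed $(0,1)$-forms $f_k$ with coefficients in $C^\infty(\mathbb{C}^n)$ and $\sup_\Omega|f_k|\le9$, such that every $u\in C(\Omega)$ with $\bar\partial u=f_k$ on $\Omega$ satisfies
\[
\sup_\Omega|u|\ge c\,N_k^{1/10},
\]
where $c>0$ is an absolute constant. Hence no solution operator in degree $1$ on $\Omega$, linear or not, satisfies uniform estimates.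
\end{theorem}

The answer to the Question is therefore negative. To state the second result, let $\delta(Z)=\operatorname{dist}(Z,b\Omega)$ and
\[
\omega(Z)=1+\log\bigl(1+1/\delta(Z)\bigr),\qquad Z\in\Omega .
\]
For $p>0$ we say that \emph{the estimate with loss $\omega^p$ holds in degree $q$} if there is a constant $C$ such that every $f\in Z_q(\Omega)$ has some continuous solution $u$ of $\bar\partial u=f$ with $|u|\le C\omega^p\sup_\Omega|f|$ on $\Omega$. Since $\omega\ge1$, this is weaker than uniform estimates, and it makes no demand on how $u$ depends on $f$. A measurable function $u$ is $O(\omega^p)$ if $|u|\le C\omega^p$ almost everywhere on $\Omega$ for some $C$.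

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Let $\Omega$ be the domain constructed for Theorem~\ref{thm:main}. For every $p>0$ the estimate with loss $\omega^p$ fails in degree $1$. Moreover, there is a $\bar\partial$-closed $(0,1)$-form $f$ with coefficients in $C(\overline\Omega)$ such that no solution of $\bar\partial u=f$ is $O(\omega^p)$ for any $p$. In particular $f$ has no bounded solution.
\item[(b)] If $q\ge1$ and $n\ge2q+1$, there is a bounded convex domain $\Omega\subset\mathbb{C}^n$ with $C^\infty$ boundary on which uniform estimates, and also the estimates with loss $\omega^p$ for every $p>0$, fail in degree $q$.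
\item[(c)] In degree $q=n$ every bounded convex domain $\Omega\subset\mathbb{C}^n$ has a linear solution operator that satisfies uniform estimates with $C=2\operatorname{diam}\Omega$.
\end{enumerate}
\end{theorem}

The degrees $(n-1)/2<q<n$, among them the case $n=2$, $q=1$, are not decided here.

Section~\ref{sec:model} shows the mechanism in an exact computation on a cone. The remaining sections place infinitely many truncated copies of the cone in one smooth domain and carry the computation over with error terms. Throughout, $\mu$ is Lebesgue measure on $\mathbb{C}$; for $\theta\in\mathbb{R}^2$ and $z=x+iy\in\mathbb{C}^2$ with $x,y\in\mathbb{R}^2$ we write $\theta\cdot z=\theta^1z_1+\theta^2z_2$, and $\theta^\perp$ is the rotation of $\theta$ by $\pi/2$.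

\section{The top degree}\label{sec:top}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $D=\operatorname{diam}\Omega$, write $Z=(Z_1,Z')$, and let $f=\varphi\,d\bar Z_1\wedge\dots\wedge d\bar Z_n$ with $\varphi\in C^\infty(\overline\Omega)$. Extend $\varphi$ by $0$ outside $\overline\Omega$; the extension is bounded and is continuous at every point off $b\Omega$. For $Z\in\Omega$ put
\[
\Psi(Z)=\frac1\pi\int_{\mathbb{C}}\frac{\varphi(\zeta,Z')}{Z_1-\zeta}\,d\mu(\zeta)=\frac1\pi\int_{|\eta|\le D}\frac{\varphi(Z_1-\eta,Z')}{\eta}\,d\mu(\eta),\qquad S_nf=\Psi\,d\bar Z_2\wedge\dots\wedge d\bar Z_n .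
\]
The map $S_n$ is linear, and $|\Psi|\le2D\sup|\varphi|$ because $\int_{|\eta|\le D}|\eta|^{-1}d\mu=2\pi D$.

We have $\bar\partial S_nf=(\partial\Psi/\partial\bar Z_1)\,d\bar Z_1\wedge\dots\wedge d\bar Z_n$. For $\psi\in C_c^\infty(\mathbb{C})$ the Cauchy--Pompeiu formula states that $\psi(\zeta)=-\frac1\pi\int(\partial\psi/\partial\bar Z_1)(Z_1-\zeta)^{-1}d\mu(Z_1)$. Applying it on each slice $Z'=\text{const}$ to a test function $\psi\in C_c^\infty(\Omega)$ and using Fubini's theorem, we get $-\int\Psi\,\partial\psi/\partial\bar Z_1=\int\varphi\psi$, that is, $\partial\Psi/\partial\bar Z_1=\varphi$.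

Convexity enters only in the continuity of $\Psi$. Let $Z^i\to Z$ in $\Omega$. Then $\varphi(Z^i_1-\eta,(Z^i)')\to\varphi(Z_1-\eta,Z')$ whenever $(Z_1-\eta,Z')\notin b\Omega$. The segment from the interior point $Z$ to a point of $b\Omega$ lies in $\Omega$ except for its endpoint, so each ray from $Z$ meets $b\Omega$ at most once. In polar coordinates, the set of exceptional $\eta$ therefore has measure zero, and dominated convergence with majorant $\sup|\varphi|/|\eta|$ gives $\Psi(Z^i)\to\Psi(Z)$.
\end{proof}

In the top degree the equation can be solved on parallel complex lines, each independently of the others. In degree $1$ the function $u$ must solve the restricted equation on every complex line at once, and the counterexample exploits this.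

\section{A model: periodic solutions on a cone}\label{sec:model}

Consider the convex cone
\[
\Gamma=\{(z,w)\in\mathbb{C}^2\times\mathbb{C}:\ \operatorname{Re}w>|x|\},\qquad x=\operatorname{Re}z .
\]
For a unit vector $\theta\in\mathbb{R}^2$ and $s,\sigma\in\mathbb{R}$, the half-plane $t\mapsto(t\theta+is\theta^\perp,\,t+i\sigma)$, $\operatorname{Re}t\ge0$, lies in $b\Gamma$. Half-planes with different $\theta$ are disjoint where $\operatorname{Re}t>0$, since there $\theta=x/|x|$. Their edges $\operatorname{Re}t=0$ are not disjoint: for each single $\theta$ they fill the whole set $i\mathbb{R}^3=\{x=0,\operatorname{Re}w=0\}$. So one can place data on $N$ families of half-planes without increasing the supremum norm, while a solution has to meet $N$ requirements on the same edge.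

Let $\theta_1,\dots,\theta_N$ be distinct unit vectors with rational coordinates; the points $(1-b^2,2b)/(1+b^2)$, $b\in\mathbb{Q}$, show that $N$ can be arbitrary. Let $R\ge2$ be an integer with $R\theta_j\in\mathbb{Z}^2$ for all $j$, and $M=R-1$. Fix $\chi\in C_c^\infty((1,2))$ with $0\le\chi\le1$ and $\gamma=\int e^{-v}\chi(v)\,dv>0$, and let
\[
f=\sum_{j=1}^Nf^{(j)},\qquad f^{(j)}=e^{-Mw}\,e^{M\theta_j\cdot x}\,e^{iR\theta_j\cdot y}\,\chi(\theta_j\cdot x)\;d\overline{(\theta_j\cdot z)} .
\]

\begin{proposition}\label{prop:model}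
\begin{enumerate}
\item[(i)] $\bar\partial f=0$, and $\sup_\Gamma|f|\le2$ if $R$ is large.
\item[(ii)] Each equation $\bar\partial u_j=f^{(j)}$ has a solution with $\sup_\Gamma|u_j|\le2e^2\gamma$.
\item[(iii)] Every $u\in C^\infty(\Gamma)$ with $\bar\partial u=f$ that is $2\pi$-periodic in $y_1$, $y_2$ and $\operatorname{Im}w$ satisfies $\sup_\Gamma|u|\ge2\gamma\sqrt N$.
\end{enumerate}
\end{proposition}

\begin{proof}
(ii) Let $u_j=-2e^{-Mw}e^{R\theta_j\cdot z}\int_{\theta_j\cdot x}^\infty e^{-v}\chi(v)\,dv$. With $\zeta=\theta_j\cdot z$ we have $\theta_j\cdot x=\operatorname{Re}\zeta$ and $\partial(\operatorname{Re}\zeta)/\partial\bar\zeta=\frac12$, so $\bar\partial u_j=e^{-Mw}e^{R\zeta}e^{-\operatorname{Re}\zeta}\chi(\operatorname{Re}\zeta)\,d\bar\zeta=f^{(j)}$. On $\Gamma$, $|u_j|\le2\gamma e^{-M(|x|-\theta_j\cdot x)}e^{\theta_j\cdot x}$, and $u_j=0$ when $\theta_j\cdot x\ge2$.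

(i) By (ii), $f=\bar\partial\sum_ju_j$ is $\bar\partial$-closed. On $\Gamma$ we have $|f^{(j)}|\le e^{-M(|x|-\theta_j\cdot x)}\chi(\theta_j\cdot x)$, which vanishes unless $|x|\ge1$. Let $\phi_0>0$ be less than half of each angle between two of the $\theta_j$. All $\theta_j$ but at most one make an angle at least $\phi_0$ with $x$, so $|f|\le1+Ne^{-M(1-\cos\phi_0)}\le2$ for large $R$.

(iii) Let $A=\sup_\Gamma|u|<\infty$ and $\varepsilon>0$. The function $H_j=u\,e^{Mw-R\theta_j\cdot z}$ has the same periods as $u$. Let $c_j(v)$, $v\ge0$, be the mean of $H_j(v\theta_j+iy,\,v+\varepsilon+i\sigma)$ over $(y,\sigma)\in[0,2\pi]^3$. Then $c_j'(v)$ is the mean of $(\theta_j\cdot\nabla_x+\partial/\partial\operatorname{Re}w)H_j$. Derivatives in $y$ and $\sigma$ have mean zero and $2\,\partial/\partial\bar z_i=\partial/\partial x_i+i\,\partial/\partial y_i$, so $c_j'(v)$ is also the mean of $2(\sum_i\theta_j^i\,\partial/\partial\bar z_i+\partial/\partial\bar w)H_j$. The exponential factor is holomorphic and $\bar\partial u=f$; hence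
\[
c_j'(v)=2\sum_l(\theta_l\cdot\theta_j)\,e^{Mv\theta_l\cdot\theta_j-Rv}\chi(v\theta_l\cdot\theta_j)\cdot\operatorname{mean}_y\bigl(e^{iR(\theta_l-\theta_j)\cdot y}\bigr)=2e^{-v}\chi(v).
\]
On the other hand $|c_j(v)|\le Ae^{M(v+\varepsilon)-Rv}=Ae^{M\varepsilon}e^{-v}\to0$ as $v\to\infty$. Therefore $c_j(0)=-2\gamma$ for every $j$. The numbers $e^{-M\varepsilon}c_j(0)$ are Fourier coefficients of the single function $(y,\sigma)\mapsto u(iy,\varepsilon+i\sigma)$ at $N$ distinct frequencies, so Bessel's inequality gives $4\gamma^2Ne^{-2M\varepsilon}\le A^2$. Let $\varepsilon\to0$.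
\end{proof}

Each $|u_j|$ tends to $2\gamma$ at every point of the edge $i\mathbb{R}^3$, and part (iii) says that among periodic solutions no holomorphic correction removes this accumulation. Two features of the proof should be kept in mind. First, $R>M$ is essential: the cone allows growth $e^{M|x|}$, the frequency $R\theta_j$ asks for growth $e^{R\theta_j\cdot x}$, and the gap forces $c_j(\infty)=0$ and thereby fixes $c_j(0)$. Second, $z$ must have two coordinates: for $z\in\mathbb{C}$ the only directions are $\theta=\pm1$, so $N\le2$ and nothing is gained. This is the source of the hypothesis $n\ge3$; in degree $q$ we use $q$ blocks $\mathbb{C}^2$ and one variable $w$, whence $n\ge2q+1$.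

The passage to a smooth bounded domain requires four changes.
\begin{enumerate}
\item The cone is rounded off for $|x|\le\rho$. This costs a factor $e^{M\rho}$ in the bound for $f$, so we take $M=1/\rho$.
\item One domain must work for a sequence $N_k\to\infty$. The boundary is conical, with slope $a_k$, only for $\rho_k\le|x|\le\lambda_k$, and the slopes tend to $0$ fast enough for smoothness at $x=0$. The factor $e^{-Mw}$ becomes $e^{-Tw}$ with $Ta=M$.
\item The half-planes now have finite width $\lambda$. We take $R=M+m/\lambda$, so that $e^{-v}$ becomes $e^{-mv/\lambda}$, and let $m$ be of order $\log N$ so that the far edge $v=\lambda$ contributes no more than the near edge.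
\item There is no periodicity. Means are replaced by integrals against a Gaussian, and Bessel's inequality by an almost orthogonality estimate.
\end{enumerate}

\section{The domain}\label{sec:domain}

Fix $q\ge1$ and $n\ge2q+1$; Theorem~\ref{thm:main} corresponds to $q=1$. Define, for $k\ge1$,
\begin{equation}\label{eq:param}
\lambda_1=\frac1{100q},\quad N_k=\lambda_k^{-10},\quad\rho_k=\lambda_kN_k^{-3},\quad\lambda_{k+1}=\frac{\rho_k}2,\quad a_k=\rho_k^{\,k},\quad T_k=\frac1{a_k\rho_k}.
\end{equation}
By induction $1/\lambda_k$ is an integer, so $N_k$ is an integer. We have $\rho_k<\lambda_k\le\min(2^{-k},\frac1{100q})$, and $a_k\le1$ decreases to $0$.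

Let $\kappa\in C^\infty(\mathbb{R})$ be nondecreasing with $\kappa=0$ on $(-\infty,\frac12]$ and $\kappa=1$ on $[1,\infty)$. The profile of the boundary is the function $h$ on $[0,\infty)$ with $h(0)=0$ and
\[
h'(v)=\sum_{j\ge1}(a_j-a_{j+1})\,\kappa(v/\rho_j).
\]

\begin{lemma}\label{lem:h}
The function $x\mapsto h(|x|)$ is convex, nonnegative and $C^\infty$ on $\mathbb{R}^2$. For every $k$, $h'=a_k$ on $[\rho_k,\lambda_k]$, and
\begin{equation}\label{eq:h}
h(v)\ge a_k(v-\rho_k)\quad(v\ge0),\qquad h(v)\le a_kv\quad(0\le v\le\lambda_k).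
\end{equation}
\end{lemma}

\begin{proof}
The series $h'$ is nonnegative and nondecreasing, so $h$ is convex and nondecreasing, and $h(|x|)$ is convex. Let $\rho_k\le v\le\lambda_k$. For $j\ge k$ we have $v/\rho_j\ge1$, and for $j<k$ we have $v/\rho_j\le\lambda_k/\rho_{k-1}=\frac12$. Hence $h'(v)=\sum_{j\ge k}(a_j-a_{j+1})=a_k$. By monotonicity $h'\le a_k$ on $[0,\lambda_k]$ and $h'\ge a_k$ on $[\rho_k,\infty)$, and \eqref{eq:h} follows by integration.

Let $\Xi(x)=\int_0^{|x|}\kappa$. It vanishes for $|x|\le\frac12$ and equals $|x|-\text{const}$ for $|x|\ge1$, so it is smooth and its derivatives of order $l\ge1$ are bounded by some $C_l$. We have $h(|x|)=\sum_j(a_j-a_{j+1})\rho_j\,\Xi(x/\rho_j)$. The $j$-th term is at most $a_j|x|$, and its derivatives of order $l\ge1$ are at most $C_la_j\rho_j^{1-l}=C_l\rho_j^{\,j+1-l}\le C_l2^{-j}$ when $j\ge l$. So the series converges locally uniformly with all derivatives. This is the only place where the choice $a_k=\rho_k^{\,k}$ is needed for the construction.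
\end{proof}

Write points of $\mathbb{C}^n$ as $Z=(z^{(1)},\dots,z^{(q)},z'',w)$ with $z^{(\nu)}=x^{(\nu)}+iy^{(\nu)}\in\mathbb{C}^2$, $z''\in\mathbb{C}^{n-2q-1}$, $w\in\mathbb{C}$. To make the domain bounded without changing it in the unit ball, let $g(t)=2\int_0^t\kappa(t'/2)\,dt'$. This function is smooth, convex and nondecreasing, $g=0$ on $(-\infty,1]$, $g'=2$ on $[2,\infty)$, and so $g(t)\ge2(t-2)\ge t$ for $t\ge4$. Put
\[
r(Z)=-\operatorname{Re}w+\sum_{\nu=1}^qh(|x^{(\nu)}|)+g(|Z|^2),\qquad\Omega=\{r<0\},\qquad E_k=\{r\le-1/T_k\}.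
\]

\begin{lemma}\label{lem:domain}
The function $r$ is smooth and convex on $\mathbb{C}^n$. The set $\Omega$ is a convex domain contained in $\{|Z|<2\}$, $b\Omega=\{r=0\}$, and $dr\ne0$ on $b\Omega$. Each $E_k$ is a compact subset of $\Omega$.
\end{lemma}

\begin{proof}
A nondecreasing convex function of a convex function is convex, so $g(|Z|^2)$ is convex; with Lemma~\ref{lem:h}, $r$ is smooth and convex. If $|Z|\ge2$, then $r\ge-|Z|+|Z|^2>0$. At $Z_0=(0,\dots,0,\frac12)$ we have $r=-\frac12$. If $r(Z)=0$, convexity gives $r<0$ on the segment from $Z_0$ to $Z$ except at $Z$, so $Z\in b\Omega$; the converse inclusion follows from continuity. A critical point of a convex function is a global minimum, and points with $r=0$ are not minima. Finally $E_k$ is closed and contained in the bounded set $\Omega$.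
\end{proof}

\begin{remark}
The profile vanishes to infinite order at $0$: if $\lambda_{k+1}\le v\le\lambda_k$, then $h(v)\le a_kv=(2\lambda_{k+1})^kv\le(2v)^kv$. On $[\rho_k,\lambda_k]$ we have $h(v)=a_kv-c_k$ with $0\le c_k\le1/T_k$, so for $q=1$ the boundary contains the analytic discs $t\mapsto(t\theta+is\theta^\perp,0,a_kt-c_k+i\sigma)$, $\rho_k<\operatorname{Re}t<\lambda_k$, for all directions $\theta$ and small $\operatorname{Im}t,s,\sigma$. These are the remnants of the half-planes of Section~\ref{sec:model}.
\end{remark}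

\section{Three estimates at one scale}\label{sec:scale}

Fix $k$ and drop it from the notation. Put
\[
M=Ta=\frac1\rho=\frac{N^3}\lambda,\qquad m=\tfrac47\log N,\qquad R=M+\frac m\lambda .
\]
Since $N\ge(100q)^{10}$, we have $N\ge100q^3$ and $1\le m\le N$; also $e^{-7m/8}=N^{-1/2}$ and $e^{-m/2}=N^{-2/7}$. Let $\theta_j=(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$ for $0\le j<N$, and fix $\chi\in C_c^\infty((\frac1{4q},\frac1{2q}))$ with $0\le\chi\le1$ and $\int\chi\ge\frac1{8q}$. On $\mathbb{C}^2$ and on $\mathbb{C}^n$, respectively, define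
\[
\beta=\sum_{j=0}^{N-1}e^{M\theta_j\cdot x}\,e^{iR\theta_j\cdot y}\,\chi(\theta_j\cdot x/\lambda)\;d\overline{(\theta_j\cdot z)},\qquad f=f_k=e^{-Tw}\,\beta_1\wedge\dots\wedge\beta_q,
\]
where $\beta_\nu$ is $\beta$ written in the variables $z^{(\nu)}$. The $j$-th term of $\beta$ has the form $\psi(\zeta)\,d\bar\zeta$ with $\zeta=\theta_j\cdot z$ holomorphic, so its $\bar\partial$ is a multiple of $d\bar\zeta\wedge d\bar\zeta=0$. Thus $\bar\partial\beta=0$ and $\bar\partial f=0$. All negative results follow from the next statement.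

\begin{proposition}\label{prop:key}
We have $\sup_\Omega|f_k|\le(3e)^q$. There is a constant $c_q>0$, depending only on $q$, such that every $(0,q-1)$-form $u$ with continuous coefficients on $\Omega$ and $\bar\partial u=f_k$ satisfies $\max_{E_k}|u|\ge c_qN_k^{1/10}$.
\end{proposition}

For $q=1$ this is Theorem~\ref{thm:main}, since $3e\le9$ and $f_k\in Z_1(\Omega)$. The proof, in Section~\ref{sec:proof}, rests on three lemmas that concern a single block $\mathbb{C}^2$: an upper bound for $\beta$, a lower bound for its pairing with a holomorphic weight, and an upper bound for the boundary terms.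

\subsection{The size of the forms}

The terms of $\beta$ are separated in angle because $M\lambda=N^3$ is much larger than the inverse square of the angle $2\pi/N$ between neighboring directions.

\begin{lemma}\label{lem:size}
Let $\mathbf{e}\in\mathbb{R}^2$ be a unit vector and $b\ge N^3/(4q)$. Then
\[
\sum_je^{-b(1-\theta_j\cdot\mathbf{e})}\le3,\qquad\text{and}\qquad\sum_{l\ne j}e^{-b(1-\theta_l\cdot\theta_j)}\le\tfrac73e^{-2N/q}\ \text{ for each } j.
\]
Consequently $|\beta|\le3e^{M|x|}$ on $\mathbb{C}^2$ and $\sup_\Omega|f|\le(3e)^q$.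
\end{lemma}

\begin{proof}
Let $\phi_l\in(-\pi,\pi]$ be the angle from $\mathbf{e}$ to $\theta_l$. Distinct $\phi_l$ differ by at least $2\pi/N$, so for each integer $d\ge0$ at most two indices satisfy $2\pi d/N\le|\phi_l|<2\pi(d+1)/N$. For these, $1-\cos\phi_l=2\sin^2(\phi_l/2)\ge2\phi_l^2/\pi^2\ge8d^2/N^2$, and the term is at most $e^{-2Nd^2/q}$. As $N\ge q$, we have $\sum_{d\ge1}e^{-2Nd^2/q}\le e^{-2N/q}/(1-e^{-2})\le\frac76e^{-2N/q}$. The first sum is then at most $2+\frac73e^{-2}\le3$. In the second sum, with $\mathbf{e}=\theta_j$, only $d\ge1$ occurs.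

The form $d\overline{(\theta_j\cdot z)}$ has norm $1$, and $\beta=0$ unless $|x|\ge\lambda/(4q)$. In that case $b=M|x|\ge N^3/(4q)$ and $|\beta|\le e^{M|x|}\sum_je^{-b(1-\theta_j\cdot x/|x|)}\le3e^{M|x|}$. The forms $\beta_\nu$ involve disjoint sets of differentials, so $|f|=e^{-T\operatorname{Re}w}\prod_\nu|\beta_\nu|$. On $\Omega$, the lower bound in \eqref{eq:h} gives $T\operatorname{Re}w\ge\sum_\nu Ta(|x^{(\nu)}|-\rho)=\sum_\nu(M|x^{(\nu)}|-1)$.
\end{proof}

\subsection{The weight and the pairing}

The half-plane of the model is replaced by the rectangle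
\[
Q=\{t=v+i\tau:\ 0<v<\lambda,\ |\tau|<3\lambda\},\qquad\mu(Q)=6\lambda^2 .
\]
We want to apply Green's formula on $Q$ with a holomorphic weight that is small on all edges except $v=0$. The factor $e^{-mt/\lambda}$ takes care of the edge $v=\lambda$. For the edges $\tau=\pm3\lambda$ we need decay in $\tau$, which a holomorphic function can have only at the price of growth in $v$; a Gaussian with small exponent consumes one eighth of the decay. Let
\[
G(t)=\exp\Bigl(-\frac m\lambda t+\frac m{8\lambda^2}t^2\Bigr),\qquad|G(t)|=\exp\Bigl(-\frac{mv}\lambda+\frac{m(v^2-\tau^2)}{8\lambda^2}\Bigr).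
\]
Since $v^2\le\lambda v$ on $\overline Q$,
\begin{equation}\label{eq:G}
|G|\le1\text{ on }\overline Q,\qquad|G|\le e^{-7m/8}=N^{-1/2}\text{ on the edges }v=\lambda\text{ and }\tau=\pm3\lambda .
\end{equation}
For $0\le j<N$ and $|s|\le\lambda$ let $B_{j,s}(t)\,d\bar t$ be the pullback of $\beta$ under $t\mapsto t\theta_j+is\theta_j^\perp$. On this line $x=v\theta_j$ and $y=\tau\theta_j+s\theta_j^\perp$ (Figure~\ref{fig:rays}), so
\[
B_{j,s}(t)=\sum_l(\theta_l\cdot\theta_j)\,e^{Mv\theta_l\cdot\theta_j}e^{iR\theta_l\cdot y}\chi(v\theta_l\cdot\theta_j/\lambda),\qquad I_{j,s}:=\int_Qe^{-Mt}B_{j,s}(t)\,G(t)\,d\mu(t).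
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[dashed] (0,0) circle (1);
\foreach \b in {0,30,...,330} {
  \draw[gray] (0,0) -- (\b:1);
  \draw[line width=1.6pt] (\b:0.25) -- (\b:0.5);
}
\fill (0,0) circle (0.022);
\node[right] at (30:1.02) {$\lambda\theta_j$};
\node[right] at (60:1.04) {$\lambda\theta_{j+1}$};
\end{tikzpicture}
\caption{The plane of $x=\operatorname{Re}z$ for $q=1$ and $N=12$ directions. The rectangles $t\mapsto t\theta_j+is\theta_j^\perp$, $0\le\operatorname{Re}t\le\lambda$, project onto the radius from $0$ to $\lambda\theta_j$. Along this radius the $j$-th term of the form $\beta$ is supported over the thick segment $\lambda/4<|x|<\lambda/2$. The thick segments are disjoint, but the edges $\operatorname{Re}t=0$ of all rectangles lie over the origin.}\label{fig:rays}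
\end{figure}

\begin{lemma}\label{lem:pair}
$\operatorname{Re}I_{j,s}\ge\dfrac1{4q}\,\lambda^2m^{-1/2}e^{-m/(2q)}$ for all $j$ and $|s|\le\lambda$.
\end{lemma}

\begin{proof}
\emph{The term $l=j$} of $B_{j,s}$ is $e^{Mv+iR\tau}\chi(v/\lambda)$, and $e^{-Mt}G=e^{-Rt+mt^2/(8\lambda^2)}$. The oscillations $e^{\pm iR\tau}$ cancel, which is the purpose of the frequency $R$ in $\beta$, and the product is $e^{-mv/\lambda}\chi(v/\lambda)e^{mt^2/(8\lambda^2)}$. Rescaling $t$ by $\lambda$, its integral over $Q$ is
\[
V=\lambda^2\int\chi(v)\,e^{-mv+mv^2/8}\int_{-3}^3e^{-m\tau^2/8+imv\tau/4}\,d\tau\,dv,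
\]
which is real by the symmetry $\tau\mapsto-\tau$. The formula $\int_{\mathbb{R}}e^{-\alpha\tau^2+i\xi\tau}d\tau=\sqrt{\pi/\alpha}\,e^{-\xi^2/(4\alpha)}$ shows that the inner integral extended over $\mathbb{R}$ equals $\sqrt{8\pi/m}\,e^{-mv^2/8}$. The part $|\tau|>3$ is at most $2\int_3^\infty\frac\tau3e^{-m\tau^2/8}d\tau=\frac8{3m}e^{-9m/8}$ in modulus. On the support of $\chi$ we have $e^{-mv}\ge e^{-m/(2q)}$ and $-mv+mv^2/8\le0$. Using $m\ge1$ and $\frac98-\frac1{2q}\ge\frac58$,
\[
V\ge\lambda^2\Bigl(\int\chi\Bigr)m^{-1/2}e^{-m/(2q)}\Bigl[\sqrt{8\pi}-\tfrac83e^{-5/8}\Bigr]\ge\frac3{8q}\lambda^2m^{-1/2}e^{-m/(2q)},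
\]
because $\sqrt{8\pi}>5$ and $\frac83e^{-5/8}<2$.

\emph{The terms $l\ne j$}, multiplied by $e^{-Mt}$, are bounded by $e^{-Mv(1-\theta_l\cdot\theta_j)}$ and vanish unless $v\ge\lambda/(4q)$. By Lemma~\ref{lem:size} with $b=Mv$ and by \eqref{eq:G}, they contribute at most $6\lambda^2\cdot\frac73e^{-2N/q}=14\lambda^2e^{-2N/q}$ to $I_{j,s}$. From $e^{-\xi}\le2/\xi^2$ and $N\ge56q^3$ we get $14e^{-2N/q}\le7q^2/N^2\le1/(8qN)$, and $1/N\le N^{-1/2}N^{-2/7}\le m^{-1/2}e^{-m/(2q)}$. Subtracting gives the claim.
\end{proof}

\subsection{The boundary terms}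

For $0\le j<N$, $|s|\le\lambda$, $0\le\sigma\le\frac14$ let
\[
D_{j,s,\sigma}(t)=(t\theta_j+is\theta_j^\perp,\ at+i\sigma)\in\mathbb{C}^2\times\mathbb{C},\qquad t\in\overline Q,
\]
and let $\mathcal{D}$ be the union of the sets $D_{j,s,\sigma}(\overline Q)$. The next lemma replaces Bessel's inequality. The trivial bound for the sum below is of order $AN\lambda^2$; the gain of $N^{1/2}$ occurs because the function $U$ is the same for all $j$.

\begin{lemma}\label{lem:bdry}
If $U$ is continuous on $\mathcal{D}$ and $|U|\le A$, then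
\[
\Bigl|\sum_{j=0}^{N-1}\int_{-\lambda}^\lambda\int_0^{1/4}e^{iT\sigma}\oint_{\partial Q}U\bigl(D_{j,s,\sigma}(t)\bigr)G(t)\,dt\,d\sigma\,ds\Bigr|\le52\,A\,N^{1/2}\lambda^2 .
\]
\end{lemma}

\begin{proof}
The three edges other than $v=0$ have total length $8\lambda$, and the parameters $(s,\sigma)$ range over a set of measure $\lambda/2$. By \eqref{eq:G} these edges contribute at most $N\cdot\frac\lambda2\cdot8\lambda AN^{-1/2}=4AN^{1/2}\lambda^2$.

On the edge $v=0$, which is traversed downward, $t=i\tau$ and $G=e^{-im\tau/\lambda}e^{-m\tau^2/(8\lambda^2)}$. For each $j$ substitute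
\[
y=\tau\theta_j+s\theta_j^\perp,\qquad\sigma'=\sigma+a\tau=\sigma+a\,\theta_j\cdot y ,
\]
a change of variables $(\tau,s,\sigma)\mapsto(y,\sigma')$ with Jacobian $1$. Then $D_{j,s,\sigma}(i\tau)=(iy,i\sigma')$ no longer involves $j$, and $e^{iT\sigma}=e^{iT\sigma'}e^{-iM\theta_j\cdot y}$ because $Ta=M$. The contribution of this edge is
\[
-i\iint U(iy,i\sigma')\,e^{iT\sigma'}K(y,\sigma')\,dy\,d\sigma',\qquad K=\sum_jK_j,\qquad K_j=e^{-iR\theta_j\cdot y}\,b_j,
\]
\[
b_j(y,\sigma')=e^{-m(\theta_j\cdot y)^2/(8\lambda^2)}\;1_{[-3\lambda,3\lambda]}(\theta_j\cdot y)\;1_{[-\lambda,\lambda]}(\theta_j^\perp\cdot y)\;1_{[0,1/4]}(\sigma'-a\theta_j\cdot y).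
\]
Where $K\ne0$ the point $(iy,i\sigma')$ belongs to $\mathcal{D}$, so the contribution is at most $A\|K\|_{L^1}$, and it remains to show $\|K\|_{L^1}\le48N^{1/2}\lambda^2$. The functions $b_j$ vanish outside $P=\{|y|\le4\lambda\}\times[-3\lambda,\frac14+3\lambda]$. The interval has length at most $1$, so $P$ has measure at most $16\pi\lambda^2\le64\lambda^2$, and we estimate $K$ in $L^2$. In the variables $(\tau,s,\sigma)$ we see that $\|K_j\|_{L^2}^2\le6\lambda\cdot2\lambda\cdot\frac14=3\lambda^2$.

For the cross terms we use the following fact. For a piecewise $C^1$ function $b$ on $\mathbb{R}$ with finitely many jumps let $\operatorname{Var}b$ be $\int|b'|$ plus the sum of the sizes of the jumps. If $b$ has compact support, integration by parts on each piece gives $|\int e^{-i\xi\eta}b(\eta)\,d\eta|\le\operatorname{Var}b/|\xi|$; and $\operatorname{Var}(b\tilde b)\le\operatorname{Var}b+\operatorname{Var}\tilde b$ if both functions take values in $[0,1]$, by the product rule and $|\alpha\tilde\alpha-\alpha'\tilde\alpha'|\le|\alpha-\alpha'|+|\tilde\alpha-\tilde\alpha'|$.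 Let $j\ne l$, fix $\sigma'$, and restrict $b_jb_l$ to a line in the $y$-plane parallel to $\theta_j-\theta_l$, parametrized by arc length $\eta$. The restriction has compact support and is a product of eight factors. Each factor is a Gaussian, the indicator function of an interval, or a constant, with values in $[0,1]$, and so has variation at most $2$; the product has variation at most $16$. Along the line $K_j\overline{K_l}$ equals $b_jb_l$ times a unimodular constant times $e^{-i\xi\eta}$, where
\[
|\xi|=R\,|\theta_j-\theta_l|=2R\,\Bigl|\sin\frac{\pi(j-l)}N\Bigr|\ge2M\sin\frac\pi N\ge\frac{4M}N .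
\]
Integrating over the transverse variable (an interval of length $8\lambda$) and over $\sigma'$ (length at most $1$), we obtain
\[
|\langle K_j,K_l\rangle|\le8\lambda\cdot\frac{16N}{4M}=\frac{32\lambda^2}{N^2}.
\]
There are fewer than $N^2$ pairs, so $\|K\|_{L^2}^2\le3N\lambda^2+32\lambda^2\le36N\lambda^2$, and the Cauchy--Schwarz inequality on $P$ gives $\|K\|_{L^1}\le8\lambda\cdot6N^{1/2}\lambda$.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

The bound for $f$ is part of Lemma~\ref{lem:size}. Let $u$ be a continuous solution of $\bar\partial u=f$, let $E=E_k$ and $A=\max_E|u|$. For $J=(j_1,\dots,j_q)$ with $0\le j_\nu<N$, $s\in[-\lambda,\lambda]^q$ and $0\le\sigma\le\frac14$ define the affine holomorphic map $\Lambda=\Lambda_{J,s,\sigma}:\overline Q^{\,q}\to\mathbb{C}^n$ by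
\[
z^{(\nu)}=t_\nu\theta_{j_\nu}+is_\nu\theta_{j_\nu}^\perp,\qquad z''=0,\qquad w=a\sum_\nu t_\nu+\frac1T+i\sigma .
\]
The shift $1/T$ plays the role of $\varepsilon$ in the model: it moves the image into $\Omega$ and costs only the factor $e^{-1}$ in $e^{-Tw}$. Indeed
\begin{equation}\label{eq:inE}
\Lambda(\overline Q^{\,q})\subset E .
\end{equation}
To see this, note that $|z^{(\nu)}|^2=|t_\nu|^2+s_\nu^2\le11\lambda^2$, so the $z$-part of $\Lambda$ has norm at most $4q\lambda\le\frac1{25}$, while $|w|\le4q\lambda+\rho+\frac14\le\frac3{10}$. Thus $|\Lambda|<1$ and $g(|\Lambda|^2)=0$. Since $|x^{(\nu)}|=v_\nu=\operatorname{Re}t_\nu\le\lambda$, the upper bound in \eqref{eq:h} gives $r(\Lambda)=-\frac1T+\sum_\nu(h(v_\nu)-av_\nu)\le-\frac1T$.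

Because $z^{(\nu)}$ depends on $t_\nu$ alone, $\Lambda^*\beta_\nu=B_{j_\nu,s_\nu}(t_\nu)\,d\bar t_\nu$. Also $e^{-Tw}=e^{-1}e^{-iT\sigma}\prod_\nu e^{-Mt_\nu}$. Hence
\begin{equation}\label{eq:F}
\Lambda^*f=F\,d\bar t_1\wedge\dots\wedge d\bar t_q,\qquad e^{iT\sigma}F=e^{-1}\prod_{\nu=1}^qe^{-Mt_\nu}B_{j_\nu,s_\nu}(t_\nu).
\end{equation}
We use Green's formula in the form $\oint_{\partial Q}\psi\,dt=2i\int_Q(\partial\psi/\partial\bar t)\,d\mu$ for $\psi\in C^1(\overline Q)$, and the fact that pullback under a holomorphic map commutes with $\bar\partial$.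

\subsection{Degree one}

Let $q=1$. The function $u$ is smooth: $\Delta u=4\sum_i\partial^2u/\partial Z_i\partial\bar Z_i=4\sum_i\partial f_i/\partial Z_i$ is smooth, and by Weyl's lemma a locally integrable function with smooth distributional Laplacian agrees almost everywhere with a smooth function. Thus $\partial(u\circ\Lambda)/\partial\bar t=F$, and since $G$ is holomorphic,
\[
2i\int_QF\,G\,d\mu=\oint_{\partial Q}(u\circ\Lambda_{j,s,\sigma})\,G\,dt .
\]
Multiply by $e^{iT\sigma}$, integrate over $s\in[-\lambda,\lambda]$ and $\sigma\in[0,\frac14]$, and sum over $j$. By \eqref{eq:F} the left side becomes $\frac i{2e}\sum_j\int_{-\lambda}^\lambda I_{j,s}\,ds$, and by Lemma~\ref{lem:pair} its modulus is at least $\frac1{2e}\cdot2N\lambda\cdot\frac14\lambda^2m^{-1/2}N^{-2/7}$. On the right, $u\circ\Lambda_{j,s,\sigma}=U\circ D_{j,s,\sigma}$ with $U(z,w)=u(z,0,w+\frac1T)$, and $|U|\le A$ on $\mathcal{D}$ by \eqref{eq:inE}. Lemma~\ref{lem:bdry} yields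
\[
\frac1{4e}N\lambda^3m^{-1/2}N^{-2/7}\le52AN^{1/2}\lambda^2,\qquad\text{that is,}\qquad A\ge\frac1{208e}\,\lambda\,m^{-1/2}N^{3/14}.
\]
The exponent $\frac3{14}=\frac12-\frac27$ is the gain from orthogonality minus the price $e^{-m/2}$ of the weight; it is positive because the support of $\chi$ ends at $\frac12$ while the weight decays like $e^{-7m/8}$ at the far edge. The factor $\lambda$ arises because an integral over $Q$ is compared with an integral over $\partial Q$, and it is the reason for taking $N$ as large as $\lambda^{-10}$. With $\lambda=N^{-1/10}$ we have $\lambda N^{3/14}=N^{1/10}N^{1/70}$. The inequality $\log\xi\le\xi$ with $\xi=N^{1/(35q)}$ gives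
\begin{equation}\label{eq:m}
m\le20q\,N^{1/(35q)},\qquad\text{hence}\qquad m^{-q/2}N^{1/70}\ge(20q)^{-q/2}.
\end{equation}
For $q=1$ we conclude that $A\ge c_1N^{1/10}$ with $c_1=(208e\sqrt{20})^{-1}$. This proves Proposition~\ref{prop:key} for $q=1$, and with it Theorem~\ref{thm:main}.

\subsection{Higher degrees}

For $q\ge2$ there are three new points. The form $u$ need not be smooth, since one may add to it $\bar\partial$ of a $C^1$ form. The pairing is a product of $q$ factors, each of which pays for the weight; the support of $\chi$ was moved to $(\frac1{4q},\frac1{2q})$ so that the total price is again $e^{-m/2}$. And the pulled-back coefficients of $u$ depend on the directions, so we must check that the coefficient integrated over $\partial Q$ in the variable $t_\nu$ does not depend on $j_\nu$.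

Write $\Lambda^*u=\sum_\nu u^\nu\,d\bar t_1\wedge\dots\wedge\widehat{d\bar t_\nu}\wedge\dots\wedge d\bar t_q$, where the hat marks an omitted factor. The vector $e_\nu=\partial\Lambda/\partial t_\nu\in\mathbb{R}^n$ has $\theta_{j_\nu}$ in the $\nu$-th block, $a$ in the $w$-coordinate, and zeros elsewhere, so $|e_\nu|^2=1+a^2\le2$. If $u=\sum_Iu_I\,d\bar Z_I$, then
\begin{equation}\label{eq:unu}
u^\nu=\sum_I(u_I\circ\Lambda)\,\Delta^\nu_I,\qquad\Delta^\nu_I=\det\bigl(e_{\nu'}^{\,i}\bigr)_{i\in I,\ \nu'\ne\nu}.
\end{equation}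
By the Cauchy--Binet formula $\sum_I(\Delta_I^\nu)^2$ is the Gram determinant of the vectors $e_{\nu'}$, $\nu'\ne\nu$, which by Hadamard's inequality is at most $\prod_{\nu'\ne\nu}|e_{\nu'}|^2\le2^{q-1}$.

We claim that
\begin{equation}\label{eq:green}
2i\int_{Q^q}F\prod_\nu G(t_\nu)\,d\mu(t_\nu)=\sum_\nu(-1)^{\nu-1}\int_{Q^{q-1}}\Bigl(\oint_{\partial Q}u^\nu G(t_\nu)\,dt_\nu\Bigr)\prod_{\nu'\ne\nu}G(t_{\nu'})\,d\mu(t_{\nu'}).
\end{equation}
If $u$ is smooth near $\Lambda(\overline Q^{\,q})$, then $\bar\partial\Lambda^*u=\Lambda^*f$ reads $F=\sum_\nu(-1)^{\nu-1}\partial u^\nu/\partial\bar t_\nu$, and \eqref{eq:green} follows from Green's formula in $t_\nu$ applied to the $\nu$-th term. In general, let $\eta_\varepsilon$ be a smooth approximate identity supported in the ball of radius $\varepsilon$ and convolve coefficients. Then $\bar\partial(u*\eta_\varepsilon)=f*\eta_\varepsilon$ on $\{\delta>\varepsilon\}$, both forms are smooth there, and they converge to $u$ and $f$ uniformly on the compact set $E$. So \eqref{eq:green} passes to the limit.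

Multiply \eqref{eq:green} by $e^{iT\sigma}$, integrate over $s$ and $\sigma$, and sum over $J$. By \eqref{eq:F} the left side factors as $\frac i{2e}\bigl(\sum_j\int_{-\lambda}^\lambda I_{j,s}\,ds\bigr)^q$, and by Lemma~\ref{lem:pair} its modulus is at least
\[
\frac1{2e}\Bigl(2N\lambda\cdot\frac1{4q}\lambda^2m^{-1/2}e^{-m/(2q)}\Bigr)^q=\frac1{2e(2q)^q}\,(N\lambda^3)^q\,m^{-q/2}N^{-2/7}.
\]
On the right, fix $\nu$ and fix $j_{\nu'},s_{\nu'},t_{\nu'}$ for all $\nu'\ne\nu$. For $(z,w)\in\mathcal{D}$ let $Z(z,w)\in\mathbb{C}^n$ be the point with $\nu$-th block $z$, with blocks $t_{\nu'}\theta_{j_{\nu'}}+is_{\nu'}\theta_{j_{\nu'}}^\perp$ for $\nu'\ne\nu$, with $z''=0$ and last coordinate $w+a\sum_{\nu'\ne\nu}t_{\nu'}+\frac1T$, and put $U(z,w)=\sum_Iu_I(Z(z,w))\Delta^\nu_I$. The numbers $\Delta_I^\nu$ involve only the $j_{\nu'}$ with $\nu'\ne\nu$, so $U$ depends only on the fixed data. We have $Z(D_{j_\nu,s_\nu,\sigma}(t_\nu))=\Lambda_{J,s,\sigma}(t)$; hence $u^\nu=U\circ D_{j_\nu,s_\nu,\sigma}$ by \eqref{eq:unu}, and $|U|\le2^{(q-1)/2}A$ on $\mathcal{D}$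 by \eqref{eq:inE} and the Cauchy--Schwarz inequality. Lemma~\ref{lem:bdry} bounds the sum over $j_\nu$ and the integrals over $s_\nu$, $\sigma$, $t_\nu$ by $52\cdot2^{(q-1)/2}AN^{1/2}\lambda^2$. The remaining sums and integrals give a factor of at most $(N\cdot2\lambda\cdot6\lambda^2)^{q-1}$, since $|G|\le1$. The right side is therefore at most $52q\,2^{(q-1)/2}12^{q-1}A\,(N\lambda^3)^{q-1}N^{1/2}\lambda^2$. Comparing the two sides, we find $A\ge c_q'\,\lambda\,m^{-q/2}N^{3/14}=c_q'\,N^{1/10}\,m^{-q/2}N^{1/70}$ with $c_q'>0$ depending only on $q$, and \eqref{eq:m} completes the proof of Proposition~\ref{prop:key}. \qed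

\section{Logarithmic loss, and a form without bounded solution}\label{sec:log}

The lower bound of Proposition~\ref{prop:key} is attained on $E_k$, at distance at least a multiple of $1/T_k$ from the boundary. Although $T_k$ is larger than every fixed power of $N_k$ for large $k$, its logarithm is small compared with $N_k^{1/10}$.

\begin{lemma}\label{lem:omega}
There is a constant $C_0$, independent of $k$, such that $\omega\le C_0(\log N_k)^2$ on $E_k$.
\end{lemma}

\begin{proof}
Let $L$ be the maximum of $|\nabla r|$ on the ball $\{|Z|\le2\}$, which contains $\overline\Omega$. For $Z\in E_k$ and $Z^*\in b\Omega$ we have $1/T_k\le r(Z^*)-r(Z)\le L|Z-Z^*|$, so $1/\delta\le LT_k$ and $\omega\le1+\log(1+L)+\log T_k$ on $E_k$. By \eqref{eq:param}, $T_k=\rho_k^{-(k+1)}$ and $\rho_k=N_k^{-31/10}\ge N_k^{-4}$, so $\log T_k\le4(k+1)\log N_k$. Finally $N_k=\lambda_k^{-10}\ge2^{10k}$ gives $\log N_k\ge6k\ge k+1$.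
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b) and the first part of (a)]
Let $q\ge1$, $n\ge2q+1$, and let $\Omega$ be the domain of Section~\ref{sec:domain}. If the estimate with loss $\omega^p$ held in degree $q$, then applying it to $f_k\in Z_q(\Omega)$ and using Proposition~\ref{prop:key} and Lemma~\ref{lem:omega} we would get
\begin{equation}\label{eq:contra}
c_qN_k^{1/10}\le C\,(3e)^q\,C_0^{\,p}(\log N_k)^{2p}\qquad\text{for all }k,
\end{equation}
which is false for large $k$. Uniform estimates imply the estimate with loss $\omega^p$, so they fail as well.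
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:more}(a)]
Let $q=1$. The failure of an estimate is converted into the failure of solvability by a category argument, for which the space $Z_1(\Omega)$, which we measure in the supremum norm, is enlarged to a Banach space. Let $X$ be the space of $(0,1)$-forms with coefficients in $C(\overline\Omega)$ that are $\bar\partial$-closed on $\Omega$ in the sense of distributions, with the supremum norm; it is complete because uniform limits are limits in the sense of distributions. For integers $p\ge1$ let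
\[
Y_p=\{u\in L^1_{\mathrm{loc}}(\Omega):\ u\,\omega^{-p}\in L^\infty(\Omega),\ \bar\partial u\in X\},\qquad\|u\|_{Y_p}=\|u\,\omega^{-p}\|_{L^\infty}+\|\bar\partial u\|_X .
\]
This space is complete: if $(u_i)$ is a Cauchy sequence, then $u_i\omega^{-p}$ converges in $L^\infty$ to some $u\omega^{-p}$ and $\bar\partial u_i$ converges in $X$ to some $f$; as $\omega$ is locally bounded, $u_i\to u$ in $L^1_{\mathrm{loc}}$, so $\bar\partial u=f$. The map $\bar\partial:Y_p\to X$ is linear and continuous.

Suppose that $X=\bigcup_p\bar\partial Y_p$. By Baire's theorem the Banach space $X$ is not a countable union of nowhere dense sets, so some $\bar\partial Y_p$ is of the second category in $X$. The open mapping theorem \cite[Theorem 2.11]{rudin} states, in the case needed here, that a continuous linear map between Banach spaces whose range is of the second category is onto and open. So there is a constant $C$ such that every $f\in X$ has a solution $u\in Y_p$ with $\|u\,\omega^{-p}\|_{L^\infty}\le C\|f\|_X$. For $f=f_k$ the solution is smooth after a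 change on a null set, by Weyl's lemma, and then $|u|\le C\omega^p\sup_\Omega|f_k|$ holds everywhere by continuity. This again gives \eqref{eq:contra}, a contradiction.

Hence there is $f\in X\setminus\bigcup_p\bar\partial Y_p$. If a solution $u$ of $\bar\partial u=f$ were $O(\omega^{p'})$ for some real $p'$, then $u\in Y_p$ for every integer $p\ge\max(p',1)$, because $\omega\ge1$ and $\omega$ is locally bounded. This is excluded; in particular no solution is bounded.
\end{proof}

\begin{thebibliography}{9}

\bibitem{rudin}
Rudin, \emph{Functional Analysis}.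

\bibitem{trends}
\emph{Trends in Mathematics},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 23688/\allowbreak 1/\allowbreak Gen\%20Komatsu.pdf}

\end{thebibliography}
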